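\title{The inner mapping radius of a univalent harmonic mapping can exceed $2$}

\begin{abstract}
For a univalent sense-preserving harmonic mapping $f=h+\bar g$ of the unit disk with $h(0)=g(0)=g'(0)=0$ and $h'(0)=1$, let $\rho_O(f)$ be the conformal radius at $0$ of the image of $f$. We disprove the inequality $\frac12\le\rho_O(f)\le2$ by showing that $\sup\rho_O>2.05$. The examples are small perturbations of a harmonic map onto a half-strip whose images fill the complement of a prescribed fork-shaped slit. We also show that the values of $\rho_O$ form an interval that contains its infimum and contains $[\frac12,2.05]$.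
\end{abstract}

\section{The problem and the results}

Let $\mathbb D$ be the open unit disk. A complex-valued harmonic function on $\mathbb D$ can be written $f=h+\bar g$ with $h,g$ analytic. The class $S_H$ consists of the harmonic functions $f=h+\bar g$ that are univalent (injective) and sense-preserving in $\mathbb D$ and satisfy $h(0)=g(0)=0$, $h'(0)=1$, and
$$S_H^O=\{f=h+\bar g\in S_H:\ g'(0)=0\}.$$
Thus $f\in S_H^O$ satisfies $f(z)=z+O(|z|^2)$: its differential at $0$ is the identity.

For a simply connected domain $U\subsetneq\mathbb C$ containing $0$, let $\Phi_U$ be the conformal map of $\mathbb D$ onto $U$ with $\Phi_U(0)=0$ and $\Phi_U'(0)>0$, given by the Riemann mapping theorem, and put $r(U)=\Phi_U'(0)$. For $f\in S_H^O$ the image $f(\mathbb D)$ is a simply connected proper subdomain of $\mathbb C$, and the \emph{inner mapping radius} of $f(\mathbb D)$ is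
$$\rho_O(f)=r(f(\mathbb D)).$$
If $f$ is analytic, then $f$ is itself the Riemann map of its image and $\rho_O(f)=1$. So $\rho_O(f)$ measures how much larger or smaller, seen from the origin, the image of a normalized harmonic map is than that of a normalized conformal map. The condition $g'(0)=0$ is what makes a lower bound possible: the map $z+a\bar z\in S_H$, $0<a<1$, has its image in the strip $|\operatorname{Im}w|<1-a$, whose radius $4(1-a)/\pi$ tends to $0$ as $a\to1$.

The following facts are recorded in \cite{problem}. Every $f\in S_H^O$ satisfies $\frac14\le\rho_O(f)\le\frac{8\pi\sqrt3}9$; there is a function in $S_H^O$ with $\rho_O=\frac12$; and there is a family of functions in $S_H^O$ whose radii lie in $[\frac23,2)$ and come arbitrarily close to $2$. These examples suggest that $\frac12$ and $2$ are the true bounds, and the problem posed in \cite{problem} is to prove or disprove that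
\begin{equation}\label{eq:question}
\tfrac12\le\rho_O(f)\le2\qquad\text{for every } f\in S_H^O .
\end{equation}
We show that the upper inequality fails.

\begin{theorem}\label{thm:two}
One has
$$\sup_{S_H^O}\rho_O\ \ge\ \frac{4+\pi^2}{\pi+\sqrt{4+\pi^2}}=2.0201\ldots>2 .$$
Hence some $f\in S_H^O$ has $\rho_O(f)>2$.
\end{theorem}

\begin{theorem}\label{thm:values}
\textup{(a)} $\sup_{S_H^O}\rho_O>2.05$.

\textup{(b)} The set $\{\rho_O(f):f\in S_H^O\}$ is an interval, it contains its infimum, and it contains $[\frac12,2.05]$.
\end{theorem}

We do not determine the supremum, which lies between $2.05$ and $8\pi\sqrt3/9$, and we do not decide whether the minimum, which lies in $[\frac14,\frac12]$, equals $\frac12$.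

Both lower bounds come from one construction. Throughout,
$$q=\frac\pi4,\qquad p_0=-\frac12+iq .$$
A sequence $P=(p_0,p_1,\dots,p_k)$, $k\ge1$, is \emph{admissible} if
$$\operatorname{Re}p_0>\operatorname{Re}p_1>\dots>\operatorname{Re}p_k,\qquad \operatorname{Im}p_j>0\ \ (j<k),\qquad v:=p_k\in\mathbb R .$$
Let $\gamma=[p_0,p_1]\cup\dots\cup[p_{k-1},p_k]$, let $\bar\gamma$ be its mirror image in $\mathbb R$, and let
$$K_P=\gamma\cup\bar\gamma\cup(-\infty,v];$$
see Figure~\ref{fig:fork}. The complement of $K_P$ is a simply connected domain containing $0$ (Lemma~\ref{lem:topology}).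

\begin{theorem}\label{thm:fork}
For every admissible $P$, $\ \sup_{S_H^O}\rho_O\ge r(\mathbb C\setminus K_P)$.
\end{theorem}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[dotted] (-1.378,0) circle (1.178);
\draw[dashed] (1.2,0.785) -- (-0.5,0.785) -- (-0.5,-0.785) -- (1.2,-0.785);
\draw[very thick] (-0.5,0.785) -- (-1.378,1.178) -- (-2.28,0.757) -- (-2.556,0) -- (-2.28,-0.757) -- (-1.378,-1.178) -- (-0.5,-0.785);
\draw[very thick] (-2.556,0) -- (-3.7,0);
\fill (0,0) circle (0.03) node[right] {$0$};
\fill (-0.2,0) circle (0.025) node[left] {$e$};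
\fill (-0.5,0.785) circle (0.03) node[above right] {$p_0$};
\fill (-0.5,-0.785) circle (0.03) node[below right] {$\bar p_0$};
\node[above] at (-1.378,1.178) {$p_1$};
\node[above left] at (-2.28,0.757) {$p_2$};
\node[right] at (-2.556,0) {$v=p_3$};
\end{tikzpicture}
\caption{The slit $K_P$ for $k=3$ (thick): a ray with two polygonal prongs ending at $p_0=-\frac12+i\frac\pi4$ and $\bar p_0$. The maps constructed here cover the complement of $K_P$, yet converge to a map onto the dashed half-strip. The vertices are taken on a circle (dotted) through $p_0$, $\bar p_0$ and a real point $e$.}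
\label{fig:fork}
\end{figure}

The mechanism is that $\rho_O$ is not upper semicontinuous: maps that converge locally uniformly to a map with a small image can all have large images. Section~\ref{sec:examples} shows this on a cubic polynomial, which also explains the number $2$, after Section~\ref{sec:tools} has collected the tools. Theorem~\ref{thm:fork} is proved in Section~\ref{sec:fork}. In Section~\ref{sec:arcs} the prongs become circular arcs, for which the radius can be computed, and Section~\ref{sec:values} treats the set of values.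

\section{Conformal radius and harmonic maps of a half-plane}\label{sec:tools}

We work in the right half-plane $\mathbb H=\{\zeta=x+iy:x>0\}$ and return to the disk by
$$m(z)=\frac12\,\frac{1+z}{1-z},\qquad m(\mathbb D)=\mathbb H,\quad m(0)=\tfrac12,\quad m'(0)=1 .$$

\begin{lemma}\label{lem:radius}
Let $U,U_1,U_2,\dots$ be simply connected proper subdomains of $\mathbb C$ containing $0$.

\textup{(a)} If $\phi:\mathbb D\to U$ is analytic and $\phi(0)=0$, then $|\phi'(0)|\le r(U)$. In particular $U_1\subset U$ implies $r(U_1)\le r(U)$.

\textup{(b)} If $\Psi$ maps $U$ conformally onto $\mathbb H$ and $\Psi(0)>0$, then $r(U)=2\Psi(0)/|\Psi'(0)|$.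

\textup{(c)} If every compact subset of $U$ lies in $U_n$ for all large $n$, then $\liminf r(U_n)\ge r(U)$.
\end{lemma}

\begin{proof}
(a) Apply Schwarz's lemma to $\Phi_U^{-1}\circ\phi$. (b) The function $(\Psi-\Psi(0))/(\Psi+\Psi(0))$ maps $U$ conformally onto $\mathbb D$ and $0$ to $0$, with derivative $\Psi'(0)/(2\Psi(0))$ at $0$; it is $\Phi_U^{-1}$ up to a rotation. (c) For $0<t<1$ and large $n$ the map $z\mapsto\Phi_U(tz)$ takes $\mathbb D$ into $U_n$, so $t\,r(U)\le r(U_n)$ by (a).
\end{proof}

For $a>0$, part (b) with $\Psi=w+a$ and $\Psi=\sqrt{w+a}$ gives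
\begin{equation}\label{eq:model}
r(\{\operatorname{Re}w>-a\})=2a,\qquad r(\mathbb C\setminus(-\infty,-a])=4a .
\end{equation}

The Jacobian of $f=h+\bar g$ is $J_f=|h'|^2-|g'|^2$, and where $J_f>0$ the map $f$ is a sense-preserving local homeomorphism. The maps that we use are constant on intervals of the imaginary axis and have rational $h'$ and $g'$. On such an interval $0=\partial_yf=i(h'-\overline{g'})$, and by analytic continuation
\begin{equation}\label{eq:mirror}
g'(\zeta)=\overline{h'(-\bar\zeta)} .
\end{equation}
So $J_f(\zeta)>0$ means that $|h'|$ is larger at $\zeta$ than at the mirror point $-\bar\zeta$, and this can be read off from the zeros.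

\begin{lemma}\label{lem:mirror}
Let $f=h+\bar g$ on $\mathbb H$ satisfy \eqref{eq:mirror}, where $h'=N/D$ with polynomials $N,D$ and $\deg N\ge1$. If all zeros of $D$ lie on the imaginary axis and all zeros of $N$ lie in $\{\operatorname{Re}\zeta<0\}$, then $J_f>0$ on $\mathbb H$.
\end{lemma}

\begin{proof}
A point of the imaginary axis is equally far from $\zeta$ and $-\bar\zeta$, so $|D(-\bar\zeta)|=|D(\zeta)|$. For a zero $\alpha$ of $N$ and $\zeta\in\mathbb H$ we have $|\zeta-\alpha|^2-|-\bar\zeta-\alpha|^2=-4\operatorname{Re}\alpha\operatorname{Re}\zeta>0$, so $|N(-\bar\zeta)|<|N(\zeta)|$.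
\end{proof}

We shall use repeatedly that \emph{a quadratic $As^2+Bs+C$ with $A,B,C>0$ has both zeros in $\{\operatorname{Re}s<0\}$}: it is positive for $s\ge0$, and nonreal zeros have real part $-B/(2A)$.

To pass from local to global univalence we control $f$ at the boundary. Call $w\in\mathbb C$ a \emph{cluster value} of $f:\mathbb H\to\mathbb C$ if $f(\zeta_n)\to w$ for a sequence $\zeta_n$ that leaves every compact subset of $\mathbb H$; one may assume that $\zeta_n$ tends to a point of the imaginary axis or to $\infty$.

\begin{lemma}\label{lem:univalence}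
Let $v\in\mathbb R$, and let $K\subset\mathbb C$ be a closed set without interior, with connected complement, containing no real number greater than $v$. Let $f=X+iY$ be harmonic on $\mathbb H$ with $J_f>0$, and suppose that
\begin{enumerate}
\item[(i)] $f(\bar\zeta)=\overline{f(\zeta)}$, and $Y>0$ where $y>0$;
\item[(ii)] on the positive real axis, $f(x)\to v$ as $x\to0$ and $f(x)\to+\infty$ as $x\to\infty$;
\item[(iii)] all cluster values of $f$ lie in $K$.
\end{enumerate}
Then $f$ is injective, $f(\mathbb H)\supset\mathbb C\setminus K$, and $f$ omits $(-\infty,v]$. Moreover $c=f(\frac12)$ is real, $\lambda=X_x(\frac12)$ and $\mu=Y_y(\frac12)$ are positive, and with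
$$T(w)=\frac{\operatorname{Re}w-c}{\lambda}+i\,\frac{\operatorname{Im}w}{\mu}$$
the map $T\circ f\circ m$ belongs to $S_H^O$.
\end{lemma}

\begin{proof}
\emph{The number $n(w)$ of preimages is constant on $\Omega=\mathbb C\setminus K$.} Let $w_0\in\Omega$ and let $C\subset\Omega$ be a closed disk centered at $w_0$. By (iii), $f^{-1}(C)$ is a compact subset of $\mathbb H$: a sequence in it leaving every compact set would produce a cluster value in $C$. Since $f$ is locally injective, $f^{-1}(w_0)$ is discrete, hence finite, say $\{\zeta_1,\dots,\zeta_n\}$. Take disjoint open sets $V_l\ni\zeta_l$ that $f$ maps homeomorphically onto neighborhoods of $w_0$. The compact set $f(f^{-1}(C)\setminus\bigcup_l V_l)$ does not contain $w_0$, so every $w$ near $w_0$ has one preimage in each $V_l$ and no other. Thus $n$ is locally constant, and $\Omega$ is connected.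

\emph{The constant is $1$.} By (i), $Y$ is positive above the real axis, zero on it and negative below it, and $X$ is even in $y$. So $f(\zeta)$ is real only for real $\zeta$, and on the real axis $X_y=Y_x=0$, $Y_y\ge0$. There $J_f=X_xY_y>0$, whence $X_x>0$ and $Y_y>0$. By (ii), $f$ maps $(0,\infty)$ increasingly onto $(v,\infty)$. Hence $n(w)=1$ for real $w>v$, which lie in $\Omega$, and $f$ omits $(-\infty,v]$.

\emph{Injectivity.} If $f(\zeta_1)=f(\zeta_2)$ with $\zeta_1\ne\zeta_2$, take disjoint open sets $V_1\ni\zeta_1$, $V_2\ni\zeta_2$. The open set $f(V_1)\cap f(V_2)$ is nonempty, so it meets $\Omega$ because $K$ has no interior, and there $n\ge2$, a contradiction.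

\emph{Normalization.} The real-affine map $T$ preserves harmonicity, injectivity and orientation, and $T(f(m(0)))=0$. The differentials of $m$ at $0$, of $f$ at $\frac12$, and of $T$ are the identity, $\operatorname{diag}(\lambda,\mu)$, and $\operatorname{diag}(\lambda^{-1},\mu^{-1})$; their product is the identity.
\end{proof}

The last tool is a harmonic polynomial that vanishes on the imaginary axis, so that adding it changes no finite boundary value, and whose cluster values at $\infty$ lie on a ray. For $\alpha,\beta\ge0$ let
$$Q_{\alpha,\beta}(\zeta)=x+i\alpha xy+\frac\beta3(x^3-3xy^2)=\operatorname{Re}\zeta+\frac\alpha4(\zeta^2-\bar\zeta^2)+\frac\beta3\operatorname{Re}\zeta^3 .$$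
Writing $Q_{\alpha,\beta}=h+\bar g$, we read off
\begin{equation}\label{eq:Q}
h'=\tfrac12(1+\alpha\zeta+\beta\zeta^2),\qquad g'=\tfrac12(1-\alpha\zeta+\beta\zeta^2),
\end{equation}
which satisfy \eqref{eq:mirror}.

\begin{lemma}\label{lem:infinity}
Let $\alpha,\beta>0$. If $\zeta_n\to\infty$ in $\mathbb H$ and $Q_{\alpha,\beta}(\zeta_n)\to w\in\mathbb C$, then $w\in(-\infty,0]$.
\end{lemma}

\begin{proof}
The sequences $x_ny_n$ and $x_n+\frac\beta3x_n^3-\beta x_ny_n^2$ are bounded. If $x_n\ge x_*>0$ along a subsequence, then along it $y_n$ is bounded, so $x_n\to\infty$ and the second expression tends to $\infty$, which is impossible. Hence $x_n\to0$ and $|y_n|\to\infty$. Then $x_ny_n^2$ is bounded, $x_ny_n=x_ny_n^2/y_n\to0$, and $w=-\beta\lim x_ny_n^2\le0$.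
\end{proof}

\section{Two limit maps}\label{sec:examples}

\begin{example}[from a half-plane to slit planes]\label{ex:slit}
Let $f_\beta=-\frac12+Q_{2,\beta}$. For $\beta=0$ this is $x-\frac12+2ixy$, a bijection of $\mathbb H$ onto $\{\operatorname{Re}w>-\frac12\}$ with $J=2x>0$, value $0$ and differential the identity at $\frac12$. After composition with $m$ it lies in $S_H^O$ and has $\rho_O=1$ by \eqref{eq:model}.

Now let $\beta>0$. The zeros of $h'=\frac12(1+2\zeta+\beta\zeta^2)$ lie in the left half-plane, so $J>0$ by Lemma~\ref{lem:mirror}. The cluster values are $-\frac12$ at finite boundary points and lie in $K=(-\infty,-\frac12]$ at $\infty$, by Lemma~\ref{lem:infinity}. Since $Y=2xy$ and $f_\beta(x)=-\frac12+x+\frac\beta3x^3$, Lemma~\ref{lem:univalence} applies with $v=-\frac12$ and gives $f_\beta(\mathbb H)=\mathbb C\setminus K$. Here $c=\frac\beta{24}$, $\lambda=1+\frac\beta4$, $\mu=1$, so by \eqref{eq:model}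
$$\rho_O(T\circ f_\beta\circ m)=4\cdot\frac{\frac12+\frac\beta{24}}{1+\frac\beta4}=\frac23+\frac{16}{12+3\beta}.$$
These values fill $(\frac23,2)$ and tend to $2$ as $\beta\to0$, while the limit map has $\rho_O=1$.
\end{example}

The boundary line of the half-plane consists of cluster values at the single point $\infty$, and a perturbation that is small on compact sets can replace it by a slit. The perturbation keeps the boundary value $-\frac12$, which is taken on the whole imaginary axis; the slit begins there, and $2=4\cdot\frac12$. To beat $2$, we start from a limit map whose boundary values are farther from the origin.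

\begin{example}[a half-strip]\label{ex:strip}
A map $A+x+iB\arg\zeta$ with real $A,B$ has value $0$ and differential the identity at $\frac12$ exactly when $A=-\frac12$ and $B=\frac12$, since $\partial_x\arg\zeta=0$ and $\partial_y\arg\zeta=1/x$ on the real axis. Let
$$f_*(\zeta)=x-\tfrac12+\tfrac i2\arg\zeta .$$
For fixed $x$, $\arg\zeta$ increases from $-\frac\pi2$ to $\frac\pi2$ with $y$. So $f_*$ maps $\mathbb H$ bijectively, with $J>0$, onto the half-strip $\{\operatorname{Re}w>-\frac12,\ |\operatorname{Im}w|<\frac\pi4\}$, and $f_*\circ m\in S_H^O$. Lemma~\ref{lem:radius}(b) with $\Psi=\sinh(2w+1)$ gives $\rho_O(f_*\circ m)=\tanh1<1$. The boundary values of $f_*$ are $p_0$ on the upper and $\bar p_0$ on the lower half of the imaginary axis; the three sides of the half-strip are cluster values at the two points $0$ and $\infty$.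
\end{example}

Now $|p_0|>0.93$, almost twice $\frac12$. The price is that two points must be joined to $\infty$ by the slit. Theorem~\ref{thm:fork} says that this can be done along any $K_P$, and Section~\ref{sec:arcs} shows that for suitable $P$ the gain outweighs the price.

\section{Maps onto the complement of a fork}\label{sec:fork}

\subsection{The complement of the slit}

The next lemma covers $K_P$, because $\gamma$ is a graph over $[v,-\frac12]$, and also the circular arcs of Section~\ref{sec:arcs}.

\begin{lemma}\label{lem:topology}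
Let $v<-\frac12$, let $\chi:[v,-\frac12]\to\mathbb R$ be continuous with $\chi(v)=0$ and $\chi>0$ on $(v,-\frac12]$, and let $K=\{x\pm i\chi(x):v\le x\le-\frac12\}\cup(-\infty,v]$. Then $K$ is closed, has no interior, meets $\mathbb R$ in $(-\infty,v]$, and $\mathbb C\setminus K$ is a simply connected domain containing $0$.
\end{lemma}

\begin{proof}
The set $K$ is the union of a compact set and a closed ray, it meets each vertical line in at most two points, and $\chi$ vanishes only at $v$. We join each point $x+iy\notin K$ to the half-plane $\{x>-\frac12\}$ outside $K$; by symmetry let $y\ge0$ and $x\le-\frac12$. If $v<x$ and $y<\chi(x)$, go down to the real axis and then right. Otherwise either $x\le v$ and $y>0$, or $x>v$ and $y>\chi(x)$; go up beyond the height $\max\chi$ and then right. So $\mathbb C\setminus K$ is connected, and a plane domain whose complement in the Riemann sphere, here $K\cup\{\infty\}$, is connected is simply connected.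
\end{proof}

\subsection{The maps $f_\varepsilon$}

Fix an admissible $P$ and write $K=K_P$, $q_j=\operatorname{Im}p_j$ and $\delta_j=p_j-p_{j-1}$, so that $q_0=q$, $q_k=0$, $q_j>0$ for $j<k$, and $\operatorname{Re}\delta_j<0$.

The Poisson extension of a bounded function $\varphi$ on the imaginary axis is
$$\mathcal P[\varphi](\zeta)=\frac1\pi\int_{-\infty}^\infty\frac{x\,\varphi(t)}{x^2+(y-t)^2}\,dt,$$
where $\varphi(t)$ is the value at $it$. Integrating the kernel over $t>y_0$ gives $\frac12+\frac1\pi\arg(\zeta-iy_0)$, with $\arg\in(-\frac\pi2,\frac\pi2)$. Near a jump of a step function the extension therefore sweeps out the segment between the two one-sided values, and a polygon is traced by a sequence of jumps. We want the boundary of $\mathbb H$ to go around $K$: as $y$ increases from $0$, from $v$ to $p_0$ along one side of $\gamma$, back from $p_0$ to $v$ along the other side, and finally, at $\infty$, along the ray. To stay close to $f_*$, the first group of jumps must be near $0$ and the second near $\infty$.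

For $0<\varepsilon<1$ put $\eta_j=\varepsilon^{-1}+j\varepsilon^{-1/2}$, $1\le j\le k$, and define $\varphi_\varepsilon$ by $\varphi_\varepsilon(-y)=\overline{\varphi_\varepsilon(y)}$ and, for $y>0$,
$$\varphi_\varepsilon(y)=\begin{cases}v, & 0<y<\varepsilon^k,\\ p_j,& \varepsilon^{j+1}<y<\varepsilon^{j}\quad(1\le j\le k-1),\\ p_0,& \varepsilon<y<\eta_1,\\ p_j,& \eta_j<y<\eta_{j+1}\quad(1\le j\le k-1),\\ v,& y>\eta_k .\end{cases}$$
Since $v$ is real there is no jump at $0$. There are $4k$ jumps $\Delta_\nu$ (value above minus value below) at points $iy_\nu$, namely, for $1\le j\le k$,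
$$-\delta_j \text{ at } i\varepsilon^j,\qquad \bar\delta_j\text{ at }-i\varepsilon^j,\qquad \delta_j\text{ at }i\eta_j,\qquad -\bar\delta_j\text{ at }-i\eta_j .$$
They sum to $0$. Writing $\varphi_\varepsilon$ as $v$ plus the sum of $\Delta_\nu$ times the indicator of $\{y>y_\nu\}$, we obtain for
$$f_\varepsilon=\mathcal P[\varphi_\varepsilon]+Q_{\varepsilon,\varepsilon^2}$$
the formula
\begin{equation}\label{eq:f}
f_\varepsilon(\zeta)=v+\sum_{\nu=1}^{4k}\frac{\Delta_\nu}{\pi}\arg(\zeta-iy_\nu)+x+i\varepsilon xy+\frac{\varepsilon^2}3(x^3-3xy^2).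
\end{equation}
From $\arg=\frac1{2i}(\log-\overline{\log})$ and \eqref{eq:Q}, $f_\varepsilon=h+\bar g$ with
\begin{equation}\label{eq:hprime}
h'(\zeta)=\sum_\nu\frac{\Delta_\nu}{2\pi i(\zeta-iy_\nu)}+\frac{1+\varepsilon\zeta+\varepsilon^2\zeta^2}2,\qquad
g'(\zeta)=\sum_\nu\frac{\overline{\Delta_\nu}}{2\pi i(\zeta-iy_\nu)}+\frac{1-\varepsilon\zeta+\varepsilon^2\zeta^2}2 ,
\end{equation}
and \eqref{eq:mirror} holds term by term. Put $h'=N/D$ with $D=\prod_\nu(\zeta-iy_\nu)$. Then $\deg N=4k+2$.

\subsection{The zeros of $N$}

By Lemma~\ref{lem:mirror} we must place $4k+2$ zeros in the left half-plane. This cannot be done by a formula, but the jumps have been spread over widely separated scales, and on each scale $h'$ tends to a rational function with at most two zeros. Near $0$, the scale $\varepsilon^j$ sees only the pair of jumps at $\pm i\varepsilon^j$, the smaller ones having merged at the origin. The position $\eta_j\approx1/\varepsilon$ is chosen as follows. Near $i\tau/\varepsilon$, $\tau>0$, the polynomial part of $h'$ is close to $\kappa=\frac12(1-\tau^2+i\tau)$, and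 an isolated jump $\Delta$ at $iy_0$ gives $h'\approx\kappa+\Delta/(2\pi i(\zeta-iy_0))$, which vanishes at $\zeta=iy_0+i\Delta/(2\pi\kappa)$. For small $\tau$ this point is on the left only if $\Delta$ points roughly upward, which fails for a path descending to $v$. For $\tau=1$ it is $iy_0+\Delta/\pi$, which is on the left exactly when $\operatorname{Re}\Delta<0$.

For $k=1$ the six zeros will be found near $-\varepsilon|\operatorname{Re}\delta_1|/q$, $-\frac12$, $i\eta_1+\delta_1/\pi$, $-i\eta_1+\bar\delta_1/\pi$ and $e^{\pm2\pi i/3}/\varepsilon$.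

\begin{lemma}\label{lem:zeros}
For all small $\varepsilon$, all zeros of $N$ lie in $\{\operatorname{Re}\zeta<0\}$.
\end{lemma}

\begin{proof}
Recall Hurwitz's theorem: if analytic functions $\phi_\varepsilon$ converge to $\phi$ uniformly near a closed disk on whose boundary $\phi\neq0$, then for small $\varepsilon$ the functions $\phi_\varepsilon$ and $\phi$ have the same number of zeros in the disk, counted with multiplicity. We compute four kinds of limits as $\varepsilon\to0$; each is locally uniform off the points listed.

\emph{(I$_j$) $\zeta=\varepsilon^js$, $1\le j\le k$, $s\ne0,\pm i$.} We have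
$$\varepsilon^jh'(\varepsilon^js)=\sum_\nu\frac{\Delta_\nu}{2\pi i(s-i\varepsilon^{-j}y_\nu)}+O(\varepsilon^j).$$
The rescaled poles from $\pm i\varepsilon^l$ with $l<j$ and from $\pm i\eta_l$ tend to $\infty$, and their terms tend to $0$. Those from $\pm i\varepsilon^l$ with $l>j$ tend to $0$, with total jump $\sum_{l>j}(\bar\delta_l-\delta_l)=p_j-\bar p_j=2iq_j$. The two remaining terms add up to
$$\frac1{2\pi i}\cdot\frac{-\delta_j(s+i)+\bar\delta_j(s-i)}{s^2+1}=\frac1\pi\cdot\frac{-(\operatorname{Im}\delta_j)s-\operatorname{Re}\delta_j}{s^2+1}.$$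
Adding $q_j/(\pi s)$ and using $q_j-\operatorname{Im}\delta_j=q_{j-1}$, we find the limit
$$\frac1\pi\cdot\frac{q_{j-1}s^2+|\operatorname{Re}\delta_j|\,s+q_j}{s(s^2+1)} .$$
For $j<k$ the three coefficients are positive, so there are two zeros, both in $\{\operatorname{Re}s<0\}$. For $j=k$ we have $q_k=0$, the factor $s$ cancels, and there is one zero, $s=-|\operatorname{Re}\delta_k|/q_{k-1}<0$. Altogether these limits have $2k-1$ zeros.

\emph{(II) $\zeta\ne0$ not rescaled.} All jumps at $\pm i\varepsilon^l$ merge at $0$ with total $2iq_0$ and those at $\pm i\eta_l$ escape, so $h'\to\frac{q_0}{\pi\zeta}+\frac12=\frac1{4\zeta}+\frac12$. There is one zero, $\zeta=-\frac12$.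

\emph{(III$_j^\pm$) $\zeta=\pm i\eta_j+s$, $1\le j\le k$, $s\ne0$.} All other poles are at distance at least $\varepsilon^{-1/2}$ from $\pm i\eta_j$, so their terms tend to $0$. Also $\varepsilon\zeta\to\pm i$, so the polynomial part tends to $\pm\frac i2$. The limits are
$$\frac i2+\frac{\delta_j}{2\pi is}\qquad\text{and}\qquad-\frac i2-\frac{\bar\delta_j}{2\pi is},$$
with the zeros $s=\delta_j/\pi$ and $s=\bar\delta_j/\pi$, of negative real part. This gives $2k$ zeros.

\emph{(IV) $\zeta=\sigma/\varepsilon$, $\sigma\ne0,\pm i$.} The pole terms are $\varepsilon\Delta_\nu/(2\pi i(\sigma-i\varepsilon y_\nu))$ with $\varepsilon y_\nu\to0$ or $\pm1$, so they tend to $0$, and $h'\to\frac12(1+\sigma+\sigma^2)$. There are two zeros, $\sigma=e^{\pm2\pi i/3}$.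

Around each limit zero fix a closed disk, in the rescaled variable, that lies in the open left half-plane and contains no other zero of the limit; let disks for the same limit be disjoint, and in (IV) let the radius be at most $\frac1{10}$. All four changes of variable preserve the left half-plane, where $D\ne0$. By Hurwitz's theorem, for small $\varepsilon$ each disk contains as many zeros of $N$ as the multiplicity of its center. It remains to see that no zero is counted twice. Choose $R>1$ so that the disks of (I), (II), (III) lie in $R^{-1}<|\cdot|<R$ in their own variables. In the $\zeta$-plane the disks of (I$_j$) and of (II), which is the case $j=0$, lie in the annuli $\varepsilon^jR^{-1}<|\zeta|<\varepsilon^jR$, which are disjoint when $\varepsilon<R^{-2}$ and lie in $|\zeta|<R$. The disks of (III) lie within $R$ of the points $\pm i\eta_j$, which have modulus greater than $\varepsilon^{-1}$ and are at least $\varepsilon^{-1/2}$ apart; for small $\varepsilon$ they are disjoint from each other and from $\{|\zeta|<R\}$. The disks of (IV) lie in $|\zeta|\ge0.9/\varepsilon$,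 and at distance at least $0.4/\varepsilon$ from $\pm i/\varepsilon$, because $|e^{2\pi i/3}-i|=2\sin\frac\pi{12}>\frac12$; those of (III) lie within $k\varepsilon^{-1/2}+R<0.4/\varepsilon$ of $\pm i/\varepsilon$. We have found $(2k-1)+1+2k+2=4k+2=\deg N$ zeros, and there are no others.
\end{proof}

\begin{remark}
The condition $\operatorname{Re}\delta_j<0$ enters in (I$_j$) and (III$_j^\pm$), and $q_j>0$ in (I$_j$) and (I$_{j+1}$). If $\operatorname{Re}\delta_j>0$, the zero in (III$_j^+$) lies in $\mathbb H$; if $q_j<0<q_{j-1}$, the quadratic in (I$_j$) has a positive zero. In both cases Hurwitz's theorem gives a zero of $h'$ in $\mathbb H$, where $J\le0$. Both small terms of the polynomial are needed as well. Without $i\varepsilon xy$ the zeros in (IV) would be $\pm i$, on the axis; without the cubic term every point of the line $\operatorname{Re}w=v$ would be a cluster value at $\infty$.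
\end{remark}

\subsection{Univalence and the limit}

\begin{proof}[Proof of Theorem~\ref{thm:fork}]
Let $\varepsilon$ be as in Lemma~\ref{lem:zeros}, so that $J_{f_\varepsilon}>0$ by Lemma~\ref{lem:mirror}. The set $K$ is as required in Lemma~\ref{lem:univalence} by Lemma~\ref{lem:topology}. We check (i)--(iii).

(i) The symmetry holds for $\mathcal P[\varphi_\varepsilon]$, by the substitution $t\mapsto-t$, and for the polynomial. Since $\operatorname{Im}\varphi_\varepsilon$ is odd,
$$\operatorname{Im}\mathcal P[\varphi_\varepsilon](\zeta)=\frac x\pi\int_0^\infty\operatorname{Im}\varphi_\varepsilon(t)\Big(\frac1{x^2+(y-t)^2}-\frac1{x^2+(y+t)^2}\Big)dt .$$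
For $y>0$ the bracket is positive, and $\operatorname{Im}\varphi_\varepsilon\ge0$ on $(0,\infty)$ with value $q$ on $(\varepsilon,\eta_1)$. So the integral is positive, and so is $\varepsilon xy$.

(iii) In \eqref{eq:f} the polynomial tends to $0$ at finite boundary points. At such a point that is not a jump, each argument tends to $\pm\frac\pi2$ and the limit is the value of $\varphi_\varepsilon$ there, some $p_j$ or $\bar p_j$. At a jump $iy_\nu$ all terms but $\frac{\Delta_\nu}\pi\arg(\zeta-iy_\nu)$ converge, and the cluster values lie on the segment joining the one-sided values, which is $[p_{j-1},p_j]$ or its mirror image. As $\zeta\to\infty$ in $\mathbb H$, $\arg(\zeta-iy_\nu)-\arg\zeta\to0$, so the sum in \eqref{eq:f} tends to $0$ because $\sum_\nu\Delta_\nu=0$; by Lemma~\ref{lem:infinity} the cluster values at $\infty$ lie in $(-\infty,v]$.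

(ii) By the same limits, $f_\varepsilon(x)\to v$ as $x\to0$, and $f_\varepsilon(x)=v+o(1)+x+\frac{\varepsilon^2}3x^3\to+\infty$.

Lemma~\ref{lem:univalence} now gives $f_\varepsilon(\mathbb H)\supset\Omega:=\mathbb C\setminus K$ and $F_\varepsilon=T_\varepsilon\circ f_\varepsilon\circ m\in S_H^O$, where $T_\varepsilon$ is formed with $c_\varepsilon,\lambda_\varepsilon,\mu_\varepsilon$. The normalization distorts the image, and we show that the distortion disappears in the limit. Let $\varepsilon\to0$ in \eqref{eq:f}, with $\zeta$ in a compact subset of $\mathbb H$. The jumps near $0$ contribute $\frac{2iq}\pi\arg\zeta=\frac i2\arg\zeta$ in the limit; this is where $q=\frac\pi4$ is needed. The arguments for $i\eta_j$ and $-i\eta_j$ tend to $-\frac\pi2$ and $\frac\pi2$, so these jumps contribute $-\frac12\sum_j(\delta_j+\bar\delta_j)=\operatorname{Re}p_0-v$. The polynomial tends to $x$. Hence $f_\varepsilon\to f_*$ locally uniformly and, the functions being harmonic, with all derivatives. By Example~\ref{ex:strip}, $c_\varepsilon\to0$, $\lambda_\varepsilon\to1$, $\mu_\varepsilon\to1$,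 so $T_\varepsilon^{-1}$ tends to the identity locally uniformly.

A compact set $C\subset\Omega$ has positive distance from $K$, so $T_\varepsilon^{-1}(C)\subset\Omega$ for small $\varepsilon$, that is, $C\subset T_\varepsilon(\Omega)\subset F_\varepsilon(\mathbb D)$. Lemma~\ref{lem:radius}(c) gives $\liminf_{\varepsilon\to0}\rho_O(F_\varepsilon)\ge r(\Omega)$.
\end{proof}

\section{Circular prongs}\label{sec:arcs}

To use Theorem~\ref{thm:fork} we need a slit whose radius can be computed. If the prongs form a circular arc, a M\"obius map turns the slit into a T made of two perpendicular segments, and a square root flattens the T into one segment.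

Let $-\frac12<e\le0$ and $E=e+\frac12$. The circle through $p_0,\bar p_0,e$ is symmetric about $\mathbb R$ and meets it in a second point $v<-\frac12$. The chords $[\bar p_0,p_0]$ and $[v,e]$ cross at $-\frac12$, so $(|v|-\frac12)E=q^2$, that is,
$$|v|=\frac12+\frac{q^2}E .$$
Let $K_e$ be the union of $(-\infty,v]$ and the arc from $p_0$ to $\bar p_0$ through $v$. The upper half of the arc is a graph over $[v,-\frac12]$, so Lemma~\ref{lem:topology} applies to $K_e$.

\begin{corollary}\label{cor:arc}
For $-\frac12<e\le0$, $\ \sup_{S_H^O}\rho_O\ge r(\mathbb C\setminus K_e)$.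
\end{corollary}

\begin{proof}
Points $p_0,p_1,\dots,p_k=v$ taken successively on the upper half of the arc form an admissible sequence, since the real part decreases strictly along an upper semicircle traversed to the left. If consecutive points are at most $1/n$ apart, the resulting set $K_{P_n}$ lies within $1/n$ of $K_e$, so it avoids a given compact subset of $\mathbb C\setminus K_e$ for large $n$. Apply Lemma~\ref{lem:radius}(c) and Theorem~\ref{thm:fork}.
\end{proof}

Let $\hat{\mathbb C}$ be the Riemann sphere. Square roots below are principal.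

\begin{lemma}\label{lem:T}
Let $a,b>0$ and $S=\sqrt{a^2+b^2}$. The function $u(\tau)=\tau\sqrt{1+b^2/\tau^2}$ maps $\hat{\mathbb C}\setminus([-ib,ib]\cup[0,a])$ conformally onto $\hat{\mathbb C}\setminus[-b,S]$, and $\psi(u)=\sqrt{(u-S)/(u+b)}$ maps the latter domain conformally onto $\mathbb H$.
\end{lemma}

\begin{proof}
Off $[-ib,ib]$ the number $1+b^2/\tau^2$ avoids $(-\infty,0]$, so $u$ is well defined, odd, and fixes $\infty$. From $u^2=\tau^2+b^2$ we see that $\tau^2\notin[-b^2,0]$ is equivalent to $u^2\notin[0,b^2]$. If $u(\tau_1)=u(\tau_2)$, then $\tau_1=\pm\tau_2$, and the minus sign would force $u=0$. If $u_1\notin[-b,b]$ and $\tau^2=u_1^2-b^2$, then $u(\tau)$ or $u(-\tau)$ equals $u_1$. So $u$ is a bijection of $\hat{\mathbb C}\setminus[-ib,ib]$ onto $\hat{\mathbb C}\setminus[-b,b]$, and it sends $(0,a]$ onto $(b,S]$. Finally $(u-S)/(u+b)$ is a M\"obius map sending $[-b,S]$ onto $(-\infty,0]\cup\{\infty\}$.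
\end{proof}

Put $d=|p_0|$, so that $d^2=q^2+\frac14=\frac{4+\pi^2}{16}$. The case $e=0$ is the simplest, since then the origin lies on the circle.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
For $e=0$ we have $|v|=\frac12+2q^2=2d^2$. Put $a=\frac1{2d^2}$, $b=\frac q{d^2}$. The inversion $w\mapsto1/w$ sends the circle, which passes through $0$, to the line through $1/p_0=\bar p_0/d^2=-a-ib$ and $1/\bar p_0=-a+ib$, the arc to the segment between these points, and $(-\infty,v]\cup\{\infty\}$ to $[-a,0]$. So $\tau=\frac1w+a$ maps $\mathbb C\setminus K_0$ onto $\hat{\mathbb C}\setminus([-ib,ib]\cup[0,a])$ and $0$ to $\infty$. Here $S^2=(\frac14+q^2)/d^4$, so $S=1/d$. Let $\Psi(w)=\psi(u(\tau(w)))$. Near $w=0$ we have $1/\tau=w+O(w^2)$, hence $1/u=w+O(w^2)$, and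
$$\Psi(w)=\sqrt{1-\frac{S+b}u+O(u^{-2})}=1-\frac{S+b}2\,w+O(w^2).$$
By Lemma~\ref{lem:radius}(b),
$$r(\mathbb C\setminus K_0)=\frac4{S+b}=\frac{4d^2}{q+d}=\frac{4+\pi^2}{\pi+\sqrt{4+\pi^2}} .$$
With $t=\sqrt{4+\pi^2}$, this exceeds $2$ if and only if $(t-1)^2>2\pi+1$. Since $\pi^2>9.869$, we have $t>3.724$ and $(t-1)^2>7.42>7.29>2\pi+1$. Corollary~\ref{cor:arc} completes the proof.
\end{proof}

Moving $e$ to the left enlarges the circle and improves the bound.

\begin{proof}[Proof of Theorem~\ref{thm:values}(a)]
Let $-\frac12<e<0$ and $G=|p_0-e|=\sqrt{q^2+E^2}$. The M\"obius map $\tau(w)=\frac{w-v}{w-e}$ preserves $\mathbb R\cup\{\infty\}$ and sends $(-\infty,v]\cup\{\infty\}$ onto $[0,1]$. The circle is orthogonal to $\mathbb R$ and passes through $v\mapsto0$ and $e\mapsto\infty$, so it goes to the imaginary axis, and the arc goes to $[-ib,ib]$ with $b=|p_0-v|/G$. Since $|p_0-v|^2=\frac{q^4}{E^2}+q^2=\frac{q^2G^2}{E^2}$, we get $b=q/E$. Lemma~\ref{lem:T} applies with $a=1$ and $S=\sqrt{1+b^2}=G/E$.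

The origin goes to $\tau_0=|v|/|e|>1$ and then to $u_0=\sqrt{\tau_0^2+b^2}>S$, so $\Psi(0)>0$ for $\Psi=\psi\circ u\circ\tau$. The derivatives are
$$\frac{\psi'(u_0)}{\psi(u_0)}=\frac12\Big(\frac1{u_0-S}-\frac1{u_0+b}\Big)=\frac{S+b}{2(u_0-S)(u_0+b)},\qquad u'(\tau_0)=\frac{\tau_0}{u_0},\qquad |\tau'(0)|=\frac{e-v}{e^2},$$
and Lemma~\ref{lem:radius}(b) gives
\begin{equation}\label{eq:raw}
r(\mathbb C\setminus K_e)=\frac{4(u_0-S)(u_0+b)}{S+b}\cdot\frac{u_0}{\tau_0}\cdot\frac{e^2}{e-v}.
\end{equation}
Now $|v|E=\frac E2+q^2$ and $e-v=E+\frac{q^2}E=\frac{G^2}E$. Because $e^2+E=E^2+\frac14$,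
$$u_0^2E^2e^2=\Big(\frac E2+q^2\Big)^2+e^2q^2=q^4+\Big(E^2+\frac14\Big)q^2+\frac{E^2}4=d^2G^2 ,$$
so $u_0=\frac{dG}{E|e|}$ and
$$u_0-S=\frac{G(d-|e|)}{E|e|},\qquad u_0+b=\frac{dG+q|e|}{E|e|},\qquad S+b=\frac{G+q}E,\qquad \frac{u_0}{\tau_0}=\frac{dG}{\frac E2+q^2}.$$
Substituting in \eqref{eq:raw}, the powers of $E$, $|e|$ and $G$ cancel:
$$r(\mathbb C\setminus K_e)=\frac{4d\,(d-|e|)\,(dG+q|e|)}{(\frac E2+q^2)(G+q)} .$$
Take $e=-\frac15$, $E=\frac3{10}$. From $0.7853<q<0.7854$ and $0.6168<q^2<0.6169$ we get $d>0.931$ and $0.8407<G<0.8408$. The numerator exceeds $3.724\cdot0.731\cdot(0.931\cdot0.8407+0.157)>2.7222\cdot0.9396>2.5577$, and the denominator is less than $0.7669\cdot1.6262<1.2472$. Since $2.05\cdot1.2472<2.5568$, the quotient exceeds $2.05$, and Corollary~\ref{cor:arc} applies.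
\end{proof}

\section{The set of values of $\rho_O$}\label{sec:values}

Although $\rho_O$ can jump down in the limit (Example~\ref{ex:slit}), it cannot jump up. We use two facts about the winding number $n(\Gamma,w)$ of a closed curve. If $|\Gamma_1-\Gamma_0|<|\Gamma_0-w|$ at every parameter value, then $n(\Gamma_1,w)=n(\Gamma_0,w)$. If $\phi$ is continuous on $\{|z|\le s\}$ and omits $w$, then the image of $|z|=s$ has winding number $0$ about $w$.

\begin{lemma}\label{lem:lsc}
If $f_n,f\in S_H^O$ and $f_n\to f$ locally uniformly, then $\liminf\rho_O(f_n)\ge\rho_O(f)$.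
\end{lemma}

\begin{proof}
Let $C\subset f(\mathbb D)$ be compact. By invariance of domain $f$ is a homeomorphism onto the open set $f(\mathbb D)$, so $C\subset f(s\mathbb D)$ for some $s<1$. Let $\Gamma_\sigma$ be the curve $f(\sigma e^{i\theta})$, $0\le\theta\le 2\pi$. For $|z|<s$ the point $f(z)$ is not on $\Gamma_s$, so $n(\Gamma_s,f(z))$ is a continuous integer-valued function of $z$ and equals $n(\Gamma_s,0)$. The curves $\Gamma_\sigma$, $0<\sigma\le s$, avoid $0$, so $n(\Gamma_\sigma,0)$ does not depend on $\sigma$; for small $\sigma$ it is $1$, because $|f(z)-z|<|z|$ on $|z|=\sigma$. Thus $\Gamma_s$ winds once about each point of $C$ and has positive distance from $C$. For large $n$ the curve $f_n(se^{i\theta})$ also winds once about each point of $C$, whence $C\subset f_n(\mathbb D)$. Lemma~\ref{lem:radius}(c) applies.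
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:values}(b)]
\emph{The infimum is attained.} The class $S_H^O$ is compact for locally uniform convergence \cite{CSS}. So a sequence $f_n$ with $\rho_O(f_n)\to\inf\rho_O$ has a subsequence converging to some $f\in S_H^O$, and $\rho_O(f)\le\inf\rho_O$ by Lemma~\ref{lem:lsc}.

\emph{The values form an interval.} We join $f\in S_H^O$ to the identity by dilation and show that along this path $\rho_O$ is continuous. Let $f^s(z)=f(sz)/s$ for $0<s\le1$ and $f^0(z)=z$; all these maps are in $S_H^O$. Put $R(s)=\rho_O(f^s)$, so that $R(0)=1$, $R(1)=\rho_O(f)$, and $R(s)=c(s)/s$ for $s>0$, where $c(s)=r(f(s\mathbb D))$ is nondecreasing by Lemma~\ref{lem:radius}(a). As $s\to s_0$ in $[0,1]$, $f^s\to f^{s_0}$ locally uniformly; for $s_0=0$ even $|f^s(z)-z|\le As$ on $\mathbb D$, with a constant $A$, since $f(z)=z+O(|z|^2)$. By Lemma~\ref{lem:lsc}, $R$ is lower semicontinuous, and we need $\limsup_{s\to s_0}R(s)\le R(s_0)$.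

At $s_0=0$, $f^s(\mathbb D)\subset(1+As)\mathbb D$ gives $R(s)\le1+As$. At $s_0>0$ from the left, $c(s)\le c(s_0)$. At $s_0\in(0,1)$ from the right, let $s_n\downarrow s_0$ with $s_1<1$ and let $\Phi_n$ be the Riemann map of $f(s_n\mathbb D)$. These maps are uniformly bounded, so by Montel's theorem a subsequence converges to an analytic $\Phi$ with $\Phi(0)=0$ and $\Phi'(0)=\lim c(s_n)\ge c(s_0)>0$. The values of $\Phi$ lie in each compact set $f(s_n\overline{\mathbb D})$, hence in their intersection, which is $f(s_0\overline{\mathbb D})$ because $f$ is injective. Being nonconstant, $\Phi$ is open, so $\Phi(\mathbb D)$ lies in the interior of $f(s_0\overline{\mathbb D})$, and this is $f(s_0\mathbb D)$ because $f$ is a homeomorphism between open sets. Lemma~\ref{lem:radius}(a) gives $\lim c(s_n)=\Phi'(0)\le c(s_0)$.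

So $R$ is continuous on $[0,1]$, and every number between $1$ and $\rho_O(f)$ is a value of $\rho_O$. The set of values is therefore a union of intervals containing $1$, hence an interval. It contains $\frac12$ by the example recorded in \cite{problem}, and a number greater than $2.05$ by part (a); hence it contains $[\frac12,2.05]$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CSS}
Clunie and Sheil-Small, \emph{Harmonic univalent functions}, Ann. Acad. Sci. Fenn. Ser. A I Math. \textbf{9} (1984).

\bibitem{problem}
doi:10.1007/978-81-322-2113-5\_2, \texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-81-322-2113-5\_2.pdf\allowbreak ?pdf=inline+link}.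

\end{thebibliography}
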